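\title{Finite ordered sets almost all of whose endomorphisms are automorphisms}

\begin{abstract}
Let $M(n)$ be the maximum of $|\mathrm{Aut}(P)|/|\mathrm{End}(P)|$ over all ordered sets $P$ with $n$ elements, where $\mathrm{End}(P)$ is the set of order-preserving self-maps of $P$. The automorphism problem asks whether $M(n)\to0$. We show that, on the contrary, $M(n)\to 1$: there is an absolute constant $c>0$ such that $1-2^{-n^c}\le M(n)<1$ for all large $n$. The examples consist of many small symmetric pieces held in place by randomly attached maximal and minimal elements. An endomorphism that moves one of these elements frees a few pieces but destroys the symmetry of many more, and such endomorphisms are outnumbered by the automorphisms.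
\end{abstract}

\section{Introduction}\label{sec:intro}

All ordered sets (partially ordered sets) in this paper are finite. An \emph{endomorphism} of an ordered set $P$ is a map $f\colon P\to P$ such that $x\le y$ implies $f(x)\le f(y)$. An \emph{automorphism} is an order-preserving bijection $P\to P$ whose inverse is also order-preserving. We write $\mathrm{End}(P)$ and $\mathrm{Aut}(P)$ for the sets of these maps. The ratio $|\mathrm{Aut}(P)|/|\mathrm{End}(P)|$ is the probability that a uniformly chosen endomorphism of $P$ is an automorphism. Put
\[
M(n)=\max_{|P|=n}\frac{|\mathrm{Aut}(P)|}{|\mathrm{End}(P)|},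
\]
the maximum over all ordered sets with exactly $n$ elements. The \emph{automorphism problem} \cite{problem} asks whether $\lim_{n\to\infty}M(n)=0$.

The simplest cases suggest the answer yes. For the $n$-element antichain the ratio is $n!/n^n$, and for the $n$-element chain it is $1/\binom{2n-1}{n}$. Two general observations point the same way.

First, every ordered set has many endomorphisms. Let $h$ and $s$ be the largest sizes of a chain and of an antichain in $P$. Then $hs\ge n$, because the elements $x$ with a given length of the longest chain ending at $x$ form an antichain. If $p<p'$ in $P$, then each subset $F$ of an antichain gives an endomorphism that sends the elements above or in $F$ to $p'$ and all others to $p$; this yields $2^s$ endomorphisms. If $H$ is a chain with $h$ elements, send $x$ to the largest element of $H$ that is $\le x$ (to $\min H$ if there is none) and follow this map by any endomorphism of $H$; this yields $\binom{2h-1}{h}\ge2^{h-1}$ endomorphisms. So $|\mathrm{End}(P)|\ge2^{\sqrt n-1}$ for every $P$, and only sets with very many automorphisms can have a ratio bounded away from $0$.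

Second, automorphisms multiply the other endomorphisms. If $e$ is a non-bijective endomorphism, the maps $a\circ e$ with $a\in\mathrm{Aut}(P)$ are non-bijective endomorphisms, and there are $|\mathrm{Aut}(P)|/|\mathrm{Fix}(e)|$ of them, where $\mathrm{Fix}(e)$ is the group of automorphisms that fix $e(P)$ pointwise. If the ratio of $P$ is at least $1-\varepsilon$, there are at most $\frac{\varepsilon}{1-\varepsilon}|\mathrm{Aut}(P)|$ non-bijective endomorphisms, so $|\mathrm{Fix}(e)|\ge\frac{1-\varepsilon}{\varepsilon}$ for \emph{every} non-bijective $e$. A ratio close to $1$ therefore requires that $P$ be very symmetric and that every failure of injectivity, however small, force the image to miss a large part of the symmetry. Such sets exist.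

\begin{theorem}\label{thm:main}
We have $\lim_{n\to\infty}M(n)=1$. More precisely, there is an absolute constant $c>0$ such that for all sufficiently large $n$
\[
1-2^{-n^{c}}\;\le\;M(n)\;<\;1 .
\]
In particular, the automorphism problem has a negative answer.
\end{theorem}

The upper bound holds because for $n\ge2$ the constant maps are endomorphisms and are not bijective. The rest of the paper proves the lower bound by a probabilistic construction. Section~\ref{sec:devices} introduces the ingredients on small cases and gives the plan of the count. Section~\ref{sec:construction} defines the ordered set and lists five properties of its random part. Sections~\ref{sec:pinned}--\ref{sec:count} bound the number of endomorphisms from these properties, Section~\ref{sec:random} shows that the properties can be satisfied, and Section~\ref{sec:alln} shows that every large $n$ occurs.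

\medskip
\noindent\emph{Conventions.} We write $\log=\log_2$ and $[w]=\{1,\dots,w\}$, and $S_w$ is the symmetric group on $[w]$. Elements $x,y$ are \emph{comparable} if $x\le y$ or $y\le x$; this includes $x=y$. The \emph{up-set} (\emph{down-set}) generated by a set $F$ consists of the elements that are $\ge$ (respectively $\le$) some element of $F$. The \emph{linear sum} $P_1\oplus\dots\oplus P_g$ is the disjoint union of the $P_i$, with the given order on each $P_i$ and with every element of $P_i$ below every element of $P_k$ for $i<k$.

\section{Blocks, connectors and towers}\label{sec:devices}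

\subsection{Blocks: forcing a map to be a permutation}

A $w$-element antichain has $w!$ automorphisms but $w^w$ endomorphisms. To exclude the non-injective maps we encode the relation $\neq$ in the order. Take two copies $[w]\times\{X\}$ and $[w]\times\{Y\}$ of $[w]$ with $(a,X)<(a',Y)$ exactly when $a\ne a'$. A map that preserves both copies is given by two functions $\varphi_X,\varphi_Y\colon[w]\to[w]$, and it preserves the order if and only if $\varphi_X(a)\ne\varphi_Y(a')$ for all $a\neq a'$. When $\varphi_X=\varphi_Y$ this is injectivity. But nothing forces $\varphi_X=\varphi_Y$: taking $\varphi_X\equiv1$ and any $\varphi_Y$ with values in $[w]\setminus\{1\}$ gives $(w-1)^w$ maps, already $8$ against $3!=6$ for $w=3$. We tie $\varphi_X$ to $\varphi_Y$ by a path of three matchings through two more copies.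

A \emph{block of width} $w\ge2$ is the set $[w]\times\{X,E,Y,Z\}$ with the strict relations
\[
(a,X)<(a,Z),\qquad (a,E)<(a,Z),\qquad (a,E)<(a,Y),\qquad (a,X)<(a',Y)\quad(a'\ne a);
\]
see Figure~\ref{fig:block}. Its four \emph{cells} are $[w]\times\{X\}$, $[w]\times\{E\}$, $[w]\times\{Y\}$, $[w]\times\{Z\}$, which we abbreviate to $X,E,Y,Z$. A permutation $\varphi\in S_w$ acts \emph{diagonally}, by applying $\varphi$ to the first coordinate.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \i in {1,2,3}{
  \coordinate (X\i) at (\i,0);   \coordinate (E\i) at (\i+5,0);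
  \coordinate (Z\i) at (\i,2.2); \coordinate (Y\i) at (\i+5,2.2);}
\foreach \i in {1,2,3}{\draw (X\i)--(Z\i) (E\i)--(Z\i) (E\i)--(Y\i);}
\foreach \i/\j in {1/2,1/3,2/1,2/3,3/1,3/2}{\draw[dashed] (X\i)--(Y\j);}
\foreach \i in {1,2,3}{
  \fill (X\i) circle (2pt) node[below] {$\i$}; \fill (E\i) circle (2pt) node[below] {$\i$};
  \fill (Z\i) circle (2pt) node[above] {$\i$}; \fill (Y\i) circle (2pt) node[above] {$\i$};}
\node at (0.3,0) {$X$}; \node at (8.7,0) {$E$};
\node at (0.3,2.2) {$Z$}; \node at (8.7,2.2) {$Y$};
\end{tikzpicture}
\caption{The block of width $3$, with lower cells $X,E$ and upper cells $Z,Y$. Solid edges join elements with equal index and form three matchings $X$--$Z$--$E$--$Y$; dashed edges join $(a,X)$ to $(a',Y)$ for $a\neq a'$.}\label{fig:block}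
\end{figure}

For $w=2$ the comparabilities form a single cycle,
\[
(1,X),\ (1,Z),\ (1,E),\ (1,Y),\ (2,X),\ (2,Z),\ (2,E),\ (2,Y),\ (1,X),
\]
on which every element has exactly one neighbor in the next cell. An endomorphism that preserves the cells is thus determined by the image of $(1,X)$, and of the $2^8$ cell-preserving maps only the identity and the swap $1\leftrightarrow2$ survive. The general case is the same.

\begin{lemma}\label{lem:block}
Let $B$ be a block of width $w\ge 2$.
\begin{itemize}
\item[(a)] Chains in $B$ have at most two elements, and the cells are antichains.
\item[(b)] The up-set and the down-set generated in $B$ by a cell are unions of cells.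
\item[(c)] The order-preserving maps $f\colon B\to B$ with $f(C)\subseteq C$ for every cell $C$ are exactly the $w!$ diagonal permutations, and these are automorphisms of $B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every strict relation goes from $X\cup E$ to $Y\cup Z$.

(b) The up-sets generated by $X,E,Y,Z$ are $X\cup Y\cup Z$, $E\cup Y\cup Z$, $Y$, $Z$, and the down-sets are $X$, $E$, $Y\cup X\cup E$, $Z\cup X\cup E$. Here $w\ge2$ ensures that each $(a',Y)$ lies above some element of $X$ and each $(a,X)$ below some element of $Y$.

(c) Diagonal permutations and their inverses preserve the four kinds of relations. Conversely, let $f$ act on the cells by $\varphi_X,\varphi_E,\varphi_Y,\varphi_Z$. From $(a,X)<(a,Z)$ we get $(\varphi_X(a),X)\le(\varphi_Z(a),Z)$, so $\varphi_X(a)=\varphi_Z(a)$. The next two kinds of relations give $\varphi_E=\varphi_Z$ and $\varphi_E=\varphi_Y$ in the same way, so the four functions equal one function $\varphi$. For $a\neq a'$ the relation $(a,X)<(a',Y)$ gives $(\varphi(a),X)\le(\varphi(a'),Y)$, that is, $\varphi(a)\ne\varphi(a')$. Hence $\varphi\in S_w$.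
\end{proof}

\subsection{Connectors: holding the cells in place}

Lemma~\ref{lem:block}(c) applies only to maps that preserve the cells. To hold a cell in place we sandwich it between new elements.

\begin{example}\label{ex:pin}
Let $B$ be a block of width $w$. For each cell $C$ add two elements $u_C,u_C'$ above the down-set generated by $C$ and two elements $d_C,d_C'$ below the up-set generated by $C$, and take the transitive closure. Call the result $P_0$, and let $U$ and $D$ be the sets of the eight new upper and the eight new lower elements.

Let $f\in\mathrm{End}(P_0)$ fix $U\cup D$ pointwise, and let $x\in C$. Then $d_C,d_C'\le f(x)\le u_C,u_C'$. No element of $U$ lies below two different maximal elements, so $f(x)\notin U$; dually $f(x)\notin D$. Thus $f(x)\in B$, and $y'\le f(x)\le y$ for some $y,y'\in C$. Since $C$ is an antichain, $y'=f(x)=y\in C$. By Lemma~\ref{lem:block}(c), exactly $w!$ endomorphisms fix $U\cup D$.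

The endomorphisms that move $U\cup D$ are far more numerous. Send $D\cup X\cup E$ to $(1,X)$, send $Y\cup Z$ arbitrarily into $Y\setminus\{(1,Y)\}$, and send $U$ to $u_Y$. Since $(1,X)<(a,Y)<u_Y$ for $a\neq1$, each of these $(w-1)^{2w}$ maps preserves the order. Automorphisms of $P_0$ permute the set $U$ of maximal elements and the set $D$ of minimal elements, so $|\mathrm{Aut}(P_0)|\le(8!)^2\,w!$, and the ratio of $P_0$ tends to $0$ as $w\to\infty$.
\end{example}

The example shows both the mechanism and the difficulty. While the new elements, which we call \emph{connectors}, stay fixed, each block contributes exactly $w!\approx2^{w\log w}$ maps. A block that is released loses this factor but may gain as much as $(4w)^{4w}\approx 2^{4w\log w}$. So releasing a block must be made expensive. We attach each connector to cells of $K$ different blocks, with $K$ a large constant, and arrange that when a connector moves, nearly all of its $K$ blocks are released but only a few of them have room to profit.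

\subsection{Towers: leaving no room}

A released block profits if it can spread over many elements of $P$. Stacking blocks in a linear sum limits the number of blocks that can spread.

\begin{lemma}\label{lem:squeeze}
Let $f\colon B_1\oplus\dots\oplus B_g\to B'$ be an order-preserving map from a linear sum of blocks into a block. Then $|f(B_i)|\le2$ for $1<i<g$.
\end{lemma}

\begin{proof}
Suppose $f(B_i)$ contains incomparable elements $p,p'$. Choose $y\in f(B_{i-1})$ and $y'\in f(B_{i+1})$; then $y\le p,p'\le y'$. If $y=p$ then $p\le p'$, and if $y'=p$ then $p'\le p$. So $y<p<y'$ is a three-element chain in $B'$, contrary to Lemma~\ref{lem:block}(a). Hence $f(B_i)$ is a chain in $B'$ and has at most two elements.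
\end{proof}

However wide $B'$ is, only the two end blocks can use its width. A middle block of width $w$, once its image is known, has at most $2^{4w}$ maps, far fewer than the $w!$ it had.

\subsection{The plan of the count}\label{sec:plan}

The set $P$ will consist of \emph{towers}, which are linear sums of blocks, and of connectors. Give a block of width $w$ the \emph{weight} $W=w\log w$, so that $\log w!\ge0.9\,W$ for large $w$. For an endomorphism $f$, call a block pinned if enough of its connectors are fixed, and loose otherwise; let $\Omega$ be the total weight of the loose blocks. Compared with the automorphisms, the loose blocks lose a factor $2^{0.9\Omega}$. A loose block that maps into a set of at most $w^{5/4}$ elements gains at most $2^{5W}$. We shall show that the blocks for which we can say nothing better, the \emph{active} blocks, have total weight at most $0.076\,\Omega$, and that all other loose blocks together gain at most $2^{0.01\Omega}$. The balance $5\cdot0.076+0.01-0.9$ is negative.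

Where can a loose block go? If all towers were alike, a moved connector could be sent into a tower together with all $K$ of its cells, and none of its blocks would have to collapse. We therefore use $K$ \emph{types} of towers and attach each connector to one cell of each type. With increasing type the blocks become much wider and the towers much shorter. A tower of smaller type is too narrow to offer many maps to a block, and a tower of larger type is too short to offer room to many blocks, by Lemma~\ref{lem:squeeze}. There remain a block's own tower and the other towers of its own type. These are controlled by the sparseness and the randomness of the incidences between connectors and towers.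

\section{The construction}\label{sec:construction}

\subsection{Parameters}

Fix the constants $K=4002$, $\beta=2^{13}$, $\gamma=2^{15}$. Let $L$ be a positive integer. ``For large $L$'' means for $L\ge L_0$, where $L_0$ is an absolute constant that never depends on the numbers $m,m_U$ below. The \emph{types} are $t=1,\dots,K$. Put
\[
\lambda_t=\beta^tL,\qquad w_t=2^{\lambda_t},\qquad W_t=w_t\lambda_t,\qquad g_t=\gamma\beta^{2(K-t)},
\]
\[
R=2^L,\qquad q=\frac{W_1}{R},\qquad r_t=\frac{W_t}{q}=2^{L+\lambda_t-\lambda_1}\beta^{t-1}.
\]
Blocks of type $t$ will have width $w_t$ and weight $W_t=w_t\log w_t$, and towers of type $t$ will have $g_t$ blocks. The heights $g_t$ do not depend on $L$. Each cell of type $t$ will have about $r_t$ connectors. Since $W_t=qr_t$, one attachment of a connector to a cell stands for the same weight, of order $q$, whatever the type; this is what allows us to convert weights of blocks into numbers of connectors.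

Let $m$ and $m_U$ be integers with
\[
2^{6\lambda_K}\le m\le2^{8\lambda_K},\qquad m\le m_U\le 2m,
\]
and let $N_t=\lfloor m/(4g_tr_t)\rfloor$. The lower bound on $m$ makes the incidences sparse, the upper bound keeps $\log|P|$ of order $\lambda_K$, and the freedom in $m$ and $m_U$ is used only to reach every size $n$. For large $L$ and all types $t,t'$:
\begin{gather}
8\le R\le r_t\le w_t,\qquad q\ge 2^L;\label{eq:r}\\
0.99\,m\le 4g_tN_tr_t\le m,\qquad N_t\ge \frac{m\,2^{-\lambda_K}}{5g_1};\label{eq:N}\\
\log(36g_tw_t)\le\tfrac54\lambda_t,\qquad \log(w_t!)\ge0.9\,W_t,\qquad 4w_t\le0.001\,W_t;\label{eq:w}\\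
\lambda_{t'}\le\frac{\lambda_t}{\beta}\ \ (t'<t),\qquad g_{t'}\lambda_{t'}\le\frac{g_t\lambda_t}{\beta}\ \ (t'>t),\qquad \lambda_K\le\frac{g_t\lambda_t}{\gamma}.\label{eq:g}
\end{gather}
Indeed, $r_1=R$, the $r_t$ increase with $t$, $r_t/w_t=2^{-(\beta-1)L}\beta^{t-1}$, and $q=2^{(\beta-1)L}\beta L$; this gives \eqref{eq:r}. For \eqref{eq:N}, note that $m-4g_tr_t\le4g_tN_tr_t\le m$ and $4g_tr_t\le4g_12^{\lambda_K}\le0.01m$, whence $N_t\ge0.99m/(4g_12^{\lambda_K})$. In \eqref{eq:w}, the first bound holds because $\log(36g_t)$ is constant while $\lambda_t\to\infty$; the second follows from $e^w\ge w^w/w!$, which gives $\log(w_t!)\ge W_t-w_t\log e$; the third says $\lambda_t\ge4000$. Finally, \eqref{eq:g} follows from $\lambda_t=\beta^tL$ and $g_t\lambda_t=\gamma\beta^{2K-t}L$.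

\subsection{The ordered set $P$ and the group $G$}

A \emph{tower of type} $t$ is a linear sum of $g_t$ blocks of width $w_t$; its blocks and cells are also said to have type $t$. Take $N_t$ towers of type $t$ for each $t$, all disjoint. Let $\mathcal T_t$ and $\mathcal C_t$ be the sets of towers and of cells of type $t$. Then $|\mathcal C_t|=4g_tN_t$, so by \eqref{eq:r} and \eqref{eq:N}
\begin{equation}\label{eq:C}
0.99\,m\le r_t|\mathcal C_t|\le m,\qquad N_t\le|\mathcal C_t|\le m/R .
\end{equation}
Let $U$ and $D$ be disjoint sets with $|U|=m_U$ and $|D|=m$, and let $V=U\cup D$, so $|V|\le3m$. The elements of $V$ are the \emph{connectors}. An \emph{attachment} chooses, for each $z\in V$ and each type $t$, a cell $C_t(z)\in\mathcal C_t$. Let $B_t(z)$ and $T_t(z)$ be the block and the tower that contain $C_t(z)$. We say that $z$ is \emph{attached} to $C_t(z)$ and to $B_t(z)$, and \emph{incident} to $T_t(z)$. Each connector is incident to exactly one tower of each type.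

Let $P$ be the union of $V$ and all towers. The order on $P$ consists of the orders of the towers and the following relations, for $x$ in a tower of type $t$, $u\in U$, $d\in D$:
\begin{itemize}
\item $x<u$ if and only if $x\le y$ for some $y\in C_t(u)$;
\item $d<x$ if and only if $x\ge y$ for some $y\in C_t(d)$;
\item $d<u$ if and only if $d<x<u$ for some $x$ in a tower.
\end{itemize}
Nothing lies above an element of $U$ or below an element of $D$, and elements of different towers are unrelated. This is a partial order: in $p<p'<p''$ the middle element lies in a tower, and then $p<p''$ holds because the elements of the towers below $u$ form a down-set of each tower, those above $d$ form an up-set, and the case $d<x<u$ is the third rule.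

Say that $p\in P$ is \emph{near} the tower $T$ if $p\in T$ or $p$ is a connector incident to $T$. The following facts are read off from the definition and will be used throughout.
\begin{itemize}
\item[(F1)] Elements of $U$ are maximal and elements of $D$ are minimal in $P$.
\item[(F2)] An element comparable to an element of a tower $T$ is near $T$. More precisely, an element $\ge$ an element of $T$ lies in $T\cup U$, and an element $\le$ an element of $T$ lies in $T\cup D$.
\item[(F3)] A connector is comparable to every element of each cell to which it is attached.
\end{itemize}

The size $n=|P|$ does not depend on the attachment. The towers of type $t$ have $w_t|\mathcal C_t|\le mw_t/r_t$ elements, and $w_t/r_t=q/\lambda_t\le q/\lambda_1\le w_1$. So $n\le3m+Kmw_1$, and for large $L$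
\begin{equation}\label{eq:n}
\log n\le 8\lambda_K+\lambda_1+\log(K+3)\le9\lambda_K=9\beta^KL .
\end{equation}

Write $w(B)$ and $W(B)$ for the width and the weight of a block $B$. Let $G=\prod_BS_{w(B)}$, the product over all blocks, act on $P$ diagonally on each block and trivially on $V$. By Lemma~\ref{lem:block}(b), whether $x<u$ or $d<x$ holds depends only on the cell of $x$. Hence $G$ is a subgroup of $\mathrm{Aut}(P)$, and $|G|=\prod_Bw(B)!$.

\subsection{Good attachments}

Define the absolute constants
\[
\theta=\frac1{50K\binom K4},\qquad\rho=\frac{\theta^3}{16},\qquad\eta=2^{-1-6/\rho}.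
\]
Only $\theta$ appears in the properties below; $\rho$ and $\eta$ are used in Section~\ref{sec:random}. Three of the properties say that the degrees are as expected and the incidences are sparse. The other two concern the remaining danger named in Section~\ref{sec:plan}: an endomorphism might carry many towers to other towers of the same type, by maps $\sigma$, and send each connector $z$ to a connector incident to the towers $\sigma(T_t(z))$. This would be an approximate symmetry of the incidence structure, and the next definition describes it for three types at a time.

A \emph{pattern} $\Pi=(t_i,A_i,\sigma_i)_{i=1,2,3}$ consists of three distinct types $t_i$, sets of cells $A_i\subseteq\mathcal C_{t_i}$, and maps $\sigma_i\colon\mathcal T_{t_i}\to\mathcal T_{t_i}$. Its \emph{density} is $\min_i|A_i|/|\mathcal C_{t_i}|$. A connector $z$ \emph{meets} $\Pi$ if $C_{t_i}(z)\in A_i$ for $i=1,2,3$. A connector $v\neq z$ is a \emph{follower} of $z$ if $T_{t_i}(v)=\sigma_i(T_{t_i}(z))$ for $i=1,2,3$. For $Q\in\{U,D\}$, the pattern is \emph{$Q$-closed} if every $z\in Q$ that meets $\Pi$ has a follower in $Q$.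

For a set $\mathcal A\subseteq\bigcup_t\mathcal C_t$ of cells put
\[
a_{\mathcal A}(z)=\#\{t:C_t(z)\in\mathcal A\},\qquad \theta_t(\mathcal A)=\frac{|\mathcal A\cap\mathcal C_t|}{|\mathcal C_t|},\qquad \omega(\mathcal A)=\sum_tr_t|\mathcal A\cap\mathcal C_t| .
\]
An attachment is \emph{good} if the following hold.
\begin{itemize}
\item[(P1)] Each cell of type $t$ has between $r_t/2$ and $4r_t$ attached elements of $U$, and between $r_t/2$ and $4r_t$ attached elements of $D$.
\item[(P2)] Two distinct connectors have at most two common incident towers.
\item[(P3)] Two distinct towers have at most two common incident connectors.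
\item[(P4)] No pattern of density at least $\theta$ is both $U$-closed and $D$-closed.
\item[(P5)] If $\mathcal A\neq\emptyset$ and $\theta_t(\mathcal A)\ge\theta$ for at most two types $t$, then at most $\omega(\mathcal A)/(2K)$ connectors $z$ have $a_{\mathcal A}(z)\ge4$.
\end{itemize}

\begin{remark}\label{rem:both}
Both sides are needed in (P4). Fix $u_0\in U$, let $\sigma_i$ be constant with value $T_{t_i}(u_0)$, and let $A_1=\mathcal C_{t_1}\setminus\{C_{t_1}(u_0)\}$, $A_2=\mathcal C_{t_2}$, $A_3=\mathcal C_{t_3}$. Then $u_0$ does not meet the pattern and is a follower of every other connector, so this dense pattern is $U$-closed for every attachment. It is not $D$-closed as soon as some $d\in D$ meets it, since by (P2) no element of $D$ shares three towers with $u_0$.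
\end{remark}

\begin{proposition}\label{prop:good}
For large $L$ and all admissible $m,m_U$ there is a good attachment.
\end{proposition}

The proof is in Section~\ref{sec:random}. In Sections~\ref{sec:pinned}--\ref{sec:count} we fix a large $L$ and a good attachment. Let $\deg(B)$ be the number of connectors attached to the block $B$. A block has four cells, each with connectors on two sides, and a connector is attached to only one cell of each type. So (P1) and $W_t=qr_t$ give
\begin{equation}\label{eq:deg}
4r_t\le\deg(B)\le32r_t\quad\text{for $B$ of type $t$, that is,}\qquad \frac q{32}\deg(B)\le W(B)\le\frac q4\deg(B).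
\end{equation}

\section{Pinned and loose blocks}\label{sec:pinned}

Let $f\in\mathrm{End}(P)$ and $S=\{z\in V:f(z)\neq z\}$. The connectors in $S$ are \emph{moved}, the others \emph{fixed}. A block is \emph{pinned} if each of its cells has at least three fixed attached connectors in $U$ and at least three in $D$; otherwise it is \emph{loose}. Let $\mathcal L$ be the set of loose blocks, which depends only on $S$, and let
\[
\Omega=\sum_{B\in\mathcal L}W(B).
\]
Two connectors on each side sufficed in Example~\ref{ex:pin}. The third is needed because there are now many towers, and (P3) identifies a tower only from three connectors.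

\begin{lemma}\label{lem:pinned}
If $B$ is pinned, then $f(C)\subseteq C$ for each cell $C$ of $B$, and $f|_B$ is a diagonal permutation. Exactly $|G|$ endomorphisms have $S=\emptyset$.
\end{lemma}

\begin{proof}
Let $x\in C$, let $T$ be the tower of $B$, and let $u_1,u_2,u_3\in U$ and $d_1,d_2,d_3\in D$ be fixed and attached to $C$. By (F3), $d_i\le f(x)\le u_i$ for all $i$. If $f(x)\in U$, then (F1) gives $u_1=f(x)=u_2$, which is false; dually $f(x)\notin D$. So $f(x)$ lies in a tower $T'$, and $u_1,u_2,u_3$ are incident to $T'$ by (F2). They are also incident to $T$, so $T'=T$ by (P3). The cell of $u_1$ and of $d_1$ in $T$ is $C$, so $y'\le f(x)\le y$ with $y,y'\in C$, and $f(x)=y\in C$ because $C$ is an antichain. Lemma~\ref{lem:block}(c) gives the first statement.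

If $S=\emptyset$, every block is pinned, because $r_t/2\ge3$ in (P1); then $f$ fixes $V$ and acts diagonally on each block, so $f\in G$. Conversely, elements of $G$ fix $V$.
\end{proof}

The next lemma is the source of all losses: the image of a moved connector has lost contact with all but two of the $K$ towers of that connector.

\begin{lemma}\label{lem:two}
Let $z\in S$.
\begin{itemize}
\item[(a)] $f(z)$ is near $T_t(z)$ for at most two types $t$.
\item[(b)] $B_t(z)$ is pinned for at most two types $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $f(z)$ lies in a tower, it is near that tower only. If $f(z)\in V\setminus\{z\}$, each such $T_t(z)$ is incident to both $z$ and $f(z)$, and (P2) applies.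

(b) Let $B_t(z)$ be pinned and $x\in C_t(z)$. Then $z$ is comparable to $x$, so $f(z)$ is comparable to $f(x)$, which lies in $C_t(z)\subseteq T_t(z)$ by Lemma~\ref{lem:pinned}. By (F2), $f(z)$ is near $T_t(z)$. Apply (a).
\end{proof}

For instance, no endomorphism moves just one connector, or a few: a moved connector has a loose block, some cell of that block has at most two fixed connectors on one side, and so $|S|\ge R/2-2$ whenever $S\neq\emptyset$. We need a weighted form of this propagation.

\begin{lemma}\label{lem:omega}
$\Omega\ge125\,q|S|$ and $|\mathcal L|\le K|S|$.
\end{lemma}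

\begin{proof}
Each $z\in S$ is attached to at least $K-2$ loose blocks, so $\sum_{B\in\mathcal L}\deg(B)\ge(K-2)|S|=4000|S|$. By \eqref{eq:deg}, $\Omega\ge\frac q{32}\cdot4000|S|=125q|S|$. Each loose block has a moved attached connector, since otherwise (P1) makes it pinned, and each connector is attached to $K$ blocks.
\end{proof}

\section{The image of a tower}\label{sec:tower}

Let $T=B_1\oplus\dots\oplus B_g$ be a tower of $P$. For $i<k$ every element of $f(B_i)$ is $\le$ every element of $f(B_k)$. This monotonicity leaves $f$ one tower into which to map blocks of $T$, and few exceptions. Call $T$ \emph{anchored} if it contains a pinned block.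

\begin{lemma}\label{lem:tower}
\begin{itemize}
\item[(a)] There is at most one tower that contains $f(B_i)$ for some $i$; if it exists, call it the \emph{target} $\tau(T)$. The indices $i$ with $f(B_i)\subseteq\tau(T)$ form an interval. If $T$ is anchored, then $\tau(T)=T$.
\item[(b)] At most three indices $i$ have $|f(B_i)|\ge2$ and $f(B_i)$ not contained in a tower.
\item[(c)] If $\tau(T)$ has type $t'$, then at most $3g_{t'}$ indices $i$ have $f(B_i)\subseteq\tau(T)$ and $|f(B_i)|\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Images of elements of different blocks of $T$ are comparable, and elements of different towers are not; this gives uniqueness. Let $i<j<k$ with $f(B_i),f(B_k)\subseteq\tau(T)$, and $x\in B_j$. Then $f(x)$ lies above one element of $\tau(T)$ and below another, so by (F2) it lies in $(\tau(T)\cup U)\cap(\tau(T)\cup D)=\tau(T)$. A pinned block $B_i$ has $f(B_i)=B_i\subseteq T$.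

(b) If $f(B_i)$ is not contained in a tower, then it meets $D$, or meets $U$, or avoids $V$ and meets two towers. We show that each case accounts for at most one index with $|f(B_i)|\geq 2$. If $d\in f(B_k)\cap D$, then for $i<k$ every element of $f(B_i)$ is $\le d$, so $f(B_i)=\{d\}$ by (F1). Hence among the indices whose image meets $D$, only the greatest can have $|f(B_i)|\ge2$. Dually, among the indices whose image meets $U$, only the least can. Finally, suppose $f(B_k)$ meets two towers $T'\neq T''$. For $i<k$, (F2) gives $f(B_i)\subseteq(T'\cup D)\cap(T''\cup D)=D$. So among the indices whose image avoids $V$ and meets two towers, none is smaller than another.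

(c) Write $\tau(T)=B'_1\oplus\dots\oplus B'_{g'}$ with $g'=g_{t'}$, and let $J$ be the interval of indices from (a). For $i\in J$ let $l_i\le s_i$ be the least and the greatest $l$ such that $f(B_i)$ meets $B'_l$. Monotonicity gives $s_i\le l_{i+1}$ for $i,i+1\in J$, so $\sum_{i\in J}(s_i-l_i)\le g'-1$, and at most $g'-1$ indices have $l_i<s_i$. For fixed $l$, the indices with $l_i=s_i=l$ form an interval, again because $l_i\le s_i\le l_{i+1}$, and $f$ maps the linear sum of the corresponding blocks into $B'_l$. By Lemma~\ref{lem:squeeze}, only the first and the last of them can have $|f(B_i)|\ge3$. The total is at most $(g'-1)+2g'$.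
\end{proof}

We sort the loose blocks into five classes. Let $B\in\mathcal L$ lie in the tower $T$ of type $t$. Then $B$ is
\begin{itemize}
\item \emph{collapsed} if $|f(B)|\le2$;
\item \emph{parallel}, \emph{narrowing} or \emph{widening} if $|f(B)|\ge3$, $f(B)$ is contained in a tower (necessarily $\tau(T)$), and the type of $\tau(T)$ is equal to, less than, or greater than $t$, respectively;
\item \emph{scattered} if $|f(B)|\ge3$ and $f(B)$ is not contained in a tower.
\end{itemize}
A loose block is \emph{active} if it is parallel, or if it is scattered and its tower is anchored. The other loose blocks are \emph{passive}. The reason for this division will appear in Section~\ref{sec:count}. A scattered block may a priori map anywhere in $P$, but there are at most three in a tower. In a tower that is not anchored all $g_t$ blocks are loose, and their losses pay for these three. In an anchored tower there may be no other loose block to pay, so the scattered blocks must be charged to moved connectors instead.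

\section{Active blocks carry little weight}\label{sec:active}

The tower $T$ of an active block has a target of its own type: by definition if the block is parallel, and by Lemma~\ref{lem:tower}(a) if $T$ is anchored. We treat the cases $\tau(T)=T$ and $\tau(T)\neq T$ separately. In the first case the block drags the images of many moved connectors to the neighborhood of $T$, and Lemma~\ref{lem:two}(a) allows this only twice per connector.

\begin{lemma}\label{lem:stay}
The active blocks in towers $T$ with $\tau(T)=T$ have total weight at most $8q|S|$.
\end{lemma}

\begin{proof}
Let $B$ be such a block, of type $t$, in the tower $T$. We claim that at least $r_t/4$ moved connectors $z$ attached to $B$ have $f(z)$ near $T$.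

Since $B$ is loose, there are a cell $C$ of $B$ and a side $Q\in\{U,D\}$ such that at most two elements of $Q$ attached to $C$ are fixed. By (P1) and $r_t\ge8$, at least $r_t/2-2\ge r_t/4$ of them are moved.

Suppose first that $f(x)\in T$ for some $x\in C$. For every $z$ attached to $C$, the element $f(z)$ is comparable to $f(x)$, hence near $T$ by (F2). The moved connectors just found prove the claim.

Suppose now that $f(C)\cap T=\emptyset$. Then $B$ is not parallel, so it is scattered and $T$ contains a pinned block $B^*\neq B$, with $f(B^*)=B^*$. Assume that $B$ lies below $B^*$. Every element of $f(B)$ is below the elements of $B^*$, so $f(B)\subseteq T\cup D$ by (F2), and $f(C)\subseteq D$. For $d\in D$ attached to $C$ and $x\in C$ we have $f(d)\le f(x)\in D$, so $f(d)=f(x)$ by (F1). Thus all $d\in D$ attached to $C$ have the same image $d_0=f(x)$, which is near $T$ because it lies below $B^*$. At most one of these $d$, namely $d_0$, is fixed, and $r_t/2-1\ge r_t/4$. If $B$ lies above $B^*$, the dual argument gives $f(C)\subseteq U$ and uses the elements of $U$ attached to $C$. The claim is proved.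

If $z$ is counted for $B$, then $B=B_t(z)$ and $f(z)$ is near $T_t(z)$. By Lemma~\ref{lem:two}(a), each $z\in S$ is counted for at most two blocks. Summing over the blocks in question, $\sum r_t/4\le2|S|$, and so $\sum W(B)=q\sum r_t\le8q|S|$.
\end{proof}

In the second case all connectors attached to the block are moved, but Lemma~\ref{lem:two}(a) says nothing, because their images are near $\tau(T)$ and not near $T$. A connector might serve many such blocks. Property (P4) shows that these blocks are dense in at most two types, and then (P5) shows that most connectors serve at most three of them.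

\begin{lemma}\label{lem:move}
The active blocks in towers $T$ with $\tau(T)\neq T$ have total weight at most $1.5\,q|S|$.
\end{lemma}

\begin{proof}
These towers are not anchored, by Lemma~\ref{lem:tower}(a), so the blocks in question are parallel. Let $\mathcal A$ be the set of all cells of these blocks; we may assume $\mathcal A\neq\emptyset$. Write $a(z)=a_{\mathcal A}(z)$, and let $I=\sum_{z\in V}a(z)$, which is the sum of $\deg(B)$ over the blocks in question.

Let $z\in U$ with $C_t(z)\in\mathcal A$, and let $T=T_t(z)$. Then $f(z)$ is $\ge$ an element of $f(C_t(z))\subseteq\tau(T)$. By (F2), either $f(z)\in\tau(T)$, or $f(z)$ is an element of $U$ incident to $\tau(T)$; as $\tau(T)$ has type $t$, the latter means $T_t(f(z))=\tau(T)$. Two consequences follow. First, $z\in S$, since $f(z)=z$ would give $T=T_t(z)=\tau(T)$. Second, if $a(z)\ge2$, then $f(z)$ does not lie in a tower, since that tower would equal $\tau(T_t(z))$ for two values of $t$ and have two different types. So for $a(z)\ge2$,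
\[
f(z)\in U\setminus\{z\}\qquad\text{and}\qquad T_t(f(z))=\tau(T_t(z))\ \text{ whenever }C_t(z)\in\mathcal A .
\]
The dual statements hold for $z\in D$.

Let $t_1,t_2,t_3$ be any distinct types, $A_i=\mathcal A\cap\mathcal C_{t_i}$, and let $\sigma_i\colon\mathcal T_{t_i}\to\mathcal T_{t_i}$ agree with $\tau$ on the towers that contain a cell of $A_i$ and be the identity elsewhere. A connector $z$ that meets this pattern has $a(z)\ge3$, so $f(z)$ is a follower of $z$ on the same side. The pattern is $U$-closed and $D$-closed, and by (P4) its density is less than $\theta$. Therefore $\theta_t(\mathcal A)\ge\theta$ for at most two types, and (P5) applies. Each cell of type $t$ has at least $r_t$ attached connectors by (P1), so $\omega(\mathcal A)\le I$, and at most $I/(2K)$ connectors have $a(z)\ge4$. Since $a(z)\ge1$ implies $z\in S$, and $a(z)\le K$ always,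
\[
I\le3|S|+K\cdot\frac{I}{2K},\qquad\text{so}\qquad I\le6|S| .
\]
By \eqref{eq:deg}, $\sum W(B)\le\frac q4I\le1.5\,q|S|$.
\end{proof}

Lemmas~\ref{lem:omega}, \ref{lem:stay} and \ref{lem:move} give
\begin{equation}\label{eq:active}
\sum_{B\text{ active}}W(B)\le9.5\,q|S|\le\frac{9.5}{125}\,\Omega=0.076\,\Omega .
\end{equation}

\section{Counting endomorphisms}\label{sec:count}

\begin{proposition}\label{prop:count}
For large $L$ and a good attachment, $|\mathrm{End}(P)|\le(1+2^{-q})\,|G|$.
\end{proposition}

\begin{proof}
Fix $k\ge1$ and consider the endomorphisms with $|S|=k$. The bounds of the previous sections refer to classes that depend on $f$. We record just enough about $f$ to determine the classes, and then count the possibilities block by block.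

\medskip\noindent\emph{Signatures.} The \emph{signature} of $f$ consists of $S$, the restriction $f|_S$, and for each $B\in\mathcal L$ one of the following: the set $f(B)$ if $B$ is collapsed; the tower $\tau(T)\supseteq f(B)$ if $B$ is parallel, narrowing or widening; a symbol if $B$ is scattered. There are at most $n^{2k}$ choices for $(S,f|_S)$. The set $S$ determines $\mathcal L$, and $|\mathcal L|\le Kk$ by Lemma~\ref{lem:omega}. For each loose block there are at most $n^2+n+1\le n^3$ entries. So there are at most $n^{(3K+2)k}$ signatures. A signature determines $\Omega$, the anchored towers, the class of each loose block, and the active blocks. Consequently \eqref{eq:active} and the bounds in Lemmas~\ref{lem:omega} and \ref{lem:tower}(b),(c) are statements about any signature that arises from some $f$.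

\medskip\noindent\emph{Restrictions to one block.} Fix such a signature. An endomorphism with this signature is known on $V$, so it is determined by its restrictions to the blocks. A pinned block $B$ has at most $w(B)!$ restrictions, by Lemma~\ref{lem:pinned}. A loose block $B$ of type $t$ has $4w_t$ elements; if its image is confined to a set of size $s$ known from the signature, it has at most $2^{\kappa(B)}$ restrictions, where $\kappa(B)=4w_t\log s$. Let $T$ be the tower of $B$, and let $t'$ be the type of $\tau(T)$ when the target exists.
\begin{itemize}
\item \emph{Parallel.} Here $s=4g_tw_t$, and $\kappa(B)\le5W_t$ by \eqref{eq:w}.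
\item \emph{Scattered, $T$ anchored.} Let $B^*$ be a pinned block of $T$. Every element of $f(B)$ is comparable to the elements of $f(B^*)=B^*$, hence near $T$. By (P1) and \eqref{eq:r}, at most $4g_tw_t+4g_t\cdot8r_t\le36g_tw_t$ elements are near $T$. So $\kappa(B)\le5W_t$ by \eqref{eq:w}.
\item \emph{Collapsed.} Here $s\le2$, and $\kappa(B)\le4w_t\le0.001W_t$.
\item \emph{Narrowing} ($t'<t$). Here $s=4g_{t'}w_{t'}$, and $\kappa(B)\le5w_t\lambda_{t'}\le\frac5\beta W_t$ by \eqref{eq:w} and \eqref{eq:g}.
\item \emph{Widening} ($t'>t$). Again $\kappa(B)\le5w_t\lambda_{t'}$, which is now larger than $W_t$. But $T$ has at most $3g_{t'}$ widening blocks by Lemma~\ref{lem:tower}(c), so their sum over $T$ is at most $15w_tg_{t'}\lambda_{t'}\le\frac{15}\beta g_tW_t$ by \eqref{eq:g}.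
\item \emph{Scattered, $T$ not anchored.} Here $s=n$, and $\kappa(B)\le36w_t\lambda_K$ by \eqref{eq:n}. There are at most three such blocks in $T$ by Lemma~\ref{lem:tower}(b), so their sum over $T$ is at most $108w_t\lambda_K\le\frac{108}\gamma g_tW_t$ by \eqref{eq:g}.
\end{itemize}

\noindent\emph{The balance.} A tower with a widening block has $\tau(T)\ne T$ and is not anchored. So the last two cases occur only in towers that are not anchored, and such a tower of type $t$ contributes $g_tW_t$ to $\Omega$, all its blocks being loose. Therefore
\[
\sum_{B\text{ passive}}\kappa(B)\le\Bigl(0.001+\frac5\beta+\frac{15}\beta+\frac{108}\gamma\Bigr)\Omega\le0.01\,\Omega ,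
\]
since $20/2^{13}<0.0025$ and $108/2^{15}<0.0033$. The active blocks are the first two cases and contribute at most $5\cdot0.076\,\Omega=0.38\,\Omega$ by \eqref{eq:active}. With \eqref{eq:w} and Lemma~\ref{lem:omega},
\[
\sum_{B\in\mathcal L}\bigl(\kappa(B)-\log(w(B)!)\bigr)\le(0.38+0.01-0.9)\,\Omega=-0.51\,\Omega\le-63\,qk .
\]
The number of endomorphisms with the given signature is thus at most
\[
\prod_{B\notin\mathcal L}w(B)!\cdot\prod_{B\in\mathcal L}2^{\kappa(B)}=|G|\prod_{B\in\mathcal L}\frac{2^{\kappa(B)}}{w(B)!}\le|G|\,2^{-63qk},
\]
and the number with $|S|=k$ is at most $|G|\,(n^{3K+2}2^{-63q})^k$. Since $\log n\le9\beta^KL$ and $q\ge2^L$, we have $n^{3K+2}\le2^{61q}$ for large $L$. Adding the $|G|$ endomorphisms with $S=\emptyset$ from Lemma~\ref{lem:pinned},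
\[
|\mathrm{End}(P)|\le|G|\Bigl(1+\sum_{k\ge1}2^{-2qk}\Bigr)\le|G|\,(1+2^{-q}).\qedhere
\]
\end{proof}

\begin{remark}
The proof shows what each constant is for. For general $K$ the fraction in \eqref{eq:active} is $9.5\cdot32/(K-2)$, and the balance is negative when $1520/(K-2)+0.01<0.9$; the value $K=4002$ gives round numbers. The growth of $\lambda_t$ by the factor $\beta$ handles narrowing blocks, the faster decay of $g_t$ by the factor $\beta^2$ handles widening blocks, and $\gamma$ makes even the shortest towers tall enough to pay for three scattered blocks.
\end{remark}

\section{Random attachments are good}\label{sec:random}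

We prove Proposition~\ref{prop:good}. Let the cells $C_t(z)$, for $z\in V$ and $1\le t\le K$, be independent and uniform in $\mathcal C_t$. All towers of type $t$ have the same number of cells, so the towers $T_t(z)$ are independent and uniform in $\mathcal T_t$. We show that the probability that some property fails is $o(1)$ as $L\to\infty$, uniformly in $m$ and $m_U$. We use the standard Chernoff bounds for a sum $\xi$ of independent $0/1$ variables with mean $\mu$:
\begin{itemize}
\item[(Ch1)] $\Pr(\xi\le\mu/2)\le e^{-\mu/8}$;
\item[(Ch2)] $\Pr(\xi\ge(1+\delta)\mu)\le e^{-\delta^2\mu/(2+\delta)}$ for $\delta>0$;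
\item[(Ch3)] $\Pr(\xi\ge x)\le(e\mu/x)^x\le2^{-x}$ for $x\ge6\mu$, $x>0$.
\end{itemize}
The union bounds below succeed for one reason: $R=2^L$ is much larger than $\log n=O(L)$.

\subsection{Degrees and sparseness: (P1)--(P3)}

The number $\xi$ of elements of $Q\in\{U,D\}$ attached to a given cell of type $t$ is binomial with mean $\mu=|Q|/|\mathcal C_t|$, and $r_t\le\mu\le2r_t/0.99\le2.1r_t$ by \eqref{eq:C}. By (Ch1), $\Pr(\xi<r_t/2)\le e^{-r_t/8}$. Since $1.9\mu\le4r_t$, (Ch2) with $\delta=0.9$ gives $\Pr(\xi>4r_t)\le e^{-0.81\mu/2.9}\le e^{-r_t/8}$. There are at most $n$ cells, so (P1) fails with probability at most $4ne^{-R/8}=o(1)$.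

Let $N=\min_tN_t\ge m2^{-\lambda_K}/(5g_1)$. Two given connectors share their towers of three given types with probability at most $N^{-3}$. So (P2) fails with probability at most
\[
(3m)^2K^3N^{-3}\le9K^3(5g_1)^3\,2^{3\lambda_K}/m=o(1),
\]
as $m\ge2^{6\lambda_K}$. Distinct towers of the same type have no common connector. Three given connectors are all incident to given towers of types $t\neq t'$ with probability $(N_tN_{t'})^{-3}$. So (P3) fails with probability at most
\[
(3m)^3\sum_{t\ne t'}N_tN_{t'}(N_tN_{t'})^{-3}\le27m^3K^2N^{-4}\le27K^2(5g_1)^4\,2^{4\lambda_K}/m=o(1).
\]

\subsection{No closed dense pattern: (P4)}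

For a pattern $\Pi=(t_i,A_i,\sigma_i)$ and $T'\in\mathcal T_{t_i}$, let $\nu_i(T')$ be the number of cells $C\in A_i$ whose tower is mapped to $T'$ by $\sigma_i$, divided by $|\mathcal C_{t_i}|$. Thus $\nu_i(T')$ is the probability that $C_{t_i}(z)\in A_i$ and $\sigma_i(T_{t_i}(z))=T'$, and $\sum_{T'}\nu_i(T')\le1$. The proof splits according to whether the $\nu_i$ have large atoms. If all three do, the pattern resembles the one in Remark~\ref{rem:both}, and (P2) excludes it. If one $\nu_i$ is spread out, a random connector is unlikely to have a follower at all. We consider three events.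
\begin{itemize}
\item[(E1)] For all distinct $t_1,t_2,t_3$ and $A_i\subseteq\mathcal C_{t_i}$ with $|A_i|\ge\eta|\mathcal C_{t_i}|$, some $u\in U$ and some $d\in D$ are attached to cells of all three $A_i$.
\item[(E2)] For all distinct $t_1,t_2,t_3$ and $A_i\subseteq\mathcal C_{t_i}$ with $|A_i|\ge\frac\theta2|\mathcal C_{t_i}|$, at least $\rho m_U$ elements of $U$ are attached to cells of all three $A_i$.
\item[(E3)] No pattern of density at least $\theta/2$ with $\nu_3(T')<\eta$ for all $T'\in\mathcal T_{t_3}$ is $U$-closed.
\end{itemize}

By \eqref{eq:C} there are at most $K^32^{3m/R}$ choices of $(t_i,A_i)$. For each of them a connector is attached to cells of all three $A_i$ with probability at least $\eta^3$ in (E1), so (E1) fails with probability at most $K^32^{3m/R}\cdot2(1-\eta^3)^m=o(1)$, because $\eta$ is constant and $R\to\infty$. In (E2) the mean is at least $(\theta/2)^3m_U=2\rho m_U$, so by (Ch1) the failure probability is at most $K^32^{3m/R}e^{-\rho m_U/4}=o(1)$.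

\begin{lemma}\label{lem:E3}
The probability that {\rm(E2)} and {\rm(P3)} hold and {\rm(E3)} fails is $o(1)$.
\end{lemma}

\begin{proof}
The events ``$u$ has a follower'' for different $u$ are dependent, since the followers are themselves random elements of $U$. We first extract a large set of connectors whose followers lie outside the set; then the followers can be exposed first.

Suppose (E2) and (P3) hold and $\Pi$ is a $U$-closed pattern as in (E3). Let $U'$ be the set of $u\in U$ that meet $\Pi$; then $|U'|\ge\rho m_U$ by (E2). For each $u\in U'$ choose a follower $v(u)\in U\setminus\{u\}$. Consider the graph on $U'$ with the edges $\{u,v(u)\}$ for $v(u)\in U'$. Any $s$ vertices span at most $s$ edges, so every nonempty subgraph has average degree at most $2$ and contains a vertex of degree at most $2$. Removing such vertices one at a time and coloring them greedily in the reverse order gives a proper $3$-coloring. A largest color class $U''$ has $|U''|\ge\rho m_U/3$ and $v(u)\notin U''$ for all $u\in U''$. So the following event $\mathcal E(\Pi,U'')$ occurs: any two distinct towers have at most two common connectors in $U\setminus U''$, and every $u\in U''$ meets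 $\Pi$ and has a follower in $U\setminus U''$.

Now fix $\Pi$ as in (E3) and $U''\subseteq U$ with $|U''|\ge\rho m_U/3$. Condition on any attachment of $U\setminus U''$ that satisfies the first requirement of $\mathcal E(\Pi,U'')$. For $u\in U''$ and $v\in U\setminus U''$, the probability that $u$ meets $\Pi$ and has $v$ as a follower is $\prod_{i=1}^3\nu_i(T_{t_i}(v))$, by independence of the three types. Each pair $(T',T'')\in\mathcal T_{t_1}\times\mathcal T_{t_2}$ equals $(T_{t_1}(v),T_{t_2}(v))$ for at most two $v\in U\setminus U''$. So $u$ meets $\Pi$ and has a follower in $U\setminus U''$ with probability at most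
\[
\eta\sum_{v\in U\setminus U''}\nu_1(T_{t_1}(v))\,\nu_2(T_{t_2}(v))\le2\eta\sum_{T',T''}\nu_1(T')\nu_2(T'')\le2\eta .
\]
Under the conditioning these events are independent for different $u\in U''$. As $2\eta=2^{-6/\rho}$,
\[
\Pr(\mathcal E(\Pi,U''))\le(2\eta)^{\rho m_U/3}=2^{-2m_U}.
\]
There are at most $2^{m_U}$ sets $U''$ and at most $K^32^{3m/R}\prod_iN_{t_i}^{N_{t_i}}$ patterns. Since $N_t\le m/R$ and $\log N_t\le8\lambda_K$, the number of patterns is at most $K^32^{(3+24\lambda_K)m/R}\le K^32^{m_U/2}$ for large $L$. The probability in the lemma is at most $K^32^{1.5m_U}2^{-2m_U}=o(1)$.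
\end{proof}

It remains to see that (E1), (E3) and (P2) imply (P4). Let $\Pi=(t_i,A_i,\sigma_i)$ have density at least $\theta$ and be $U$-closed and $D$-closed. Call $T'\in\mathcal T_{t_i}$ \emph{heavy} if $\nu_i(T')\ge\eta$, and let $A_i^-$ be the set of cells in $A_i$ whose tower is mapped by $\sigma_i$ to a tower that is not heavy.

Suppose $|A_i^-|\ge\frac\theta2|\mathcal C_{t_i}|$ for some $i$; renumber so that $i=3$. Replace $A_3$ by $A_3^-$. The new pattern has density at least $\theta/2$. Its $\nu_3$ vanishes on heavy towers and is unchanged on the others, so it is less than $\eta$ everywhere. It is still $U$-closed, because fewer connectors meet it and followers depend only on the $\sigma_i$. This contradicts (E3).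

Otherwise $A_i^-\neq A_i$ for each $i$, so there are heavy towers $T_i'\in\mathcal T_{t_i}$ for $i=1,2,3$. Let $A_i^+$ be the set of cells in $A_i$ whose tower is mapped to $T_i'$; then $|A_i^+|\ge\eta|\mathcal C_{t_i}|$. By (E1), some $u\in U$ and some $d\in D$ are attached to cells of all three $A_i^+$. Both meet $\Pi$, so they have followers $v\in U$ and $v'\in D$, and both followers are incident to $T_1',T_2',T_3'$. Since $v\ne v'$, this contradicts (P2).

Thus (P4) can fail only if one of (E1), (E2), (P2), (P3) or the event of Lemma~\ref{lem:E3} goes wrong, which has probability $o(1)$.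

\subsection{Sparse sets of cells: (P5)}

Fix $\mathcal A$ as in (P5); write $\theta_t=\theta_t(\mathcal A)$ and $\omega=\omega(\mathcal A)$. Call $t$ \emph{sparse} if $\theta_t<\theta$, and let $\theta^*$ be the largest $\theta_t$ over sparse $t$. By \eqref{eq:C}, $\omega=\sum_tr_t|\mathcal C_t|\theta_t\ge0.99\,m\theta^*$. Any four types include two sparse ones, so the product of their $\theta_t$ is at most $\theta\theta^*$, and $\Pr(a_{\mathcal A}(z)\ge4)\le\binom K4\theta\theta^*$. This is why the threshold is four: one sparse type supplies the factor $\theta^*$ that is compared with $\omega/m$, and the second supplies the small constant $\theta$. The number $\xi$ of $z\in V$ with $a_{\mathcal A}(z)\ge4$ is a sum of independent indicators with mean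
\[
\mu\le3m\binom K4\theta\theta^*=\frac{0.06\,m\theta^*}{K}\le\frac{0.99\,m\theta^*}{12K}\le\frac16\cdot\frac{\omega}{2K}.
\]
By (Ch3) and $\omega\ge R|\mathcal A|>0$, we get $\Pr(\xi>\omega/(2K))\le2^{-R|\mathcal A|/(2K)}$. There are at most $n^j$ sets $\mathcal A$ with $|\mathcal A|=j$, so (P5) fails with probability at most $\sum_{j\ge1}\bigl(n2^{-R/(2K)}\bigr)^j=o(1)$.

All five properties hold together with probability $1-o(1)$, which proves Proposition~\ref{prop:good}.

\section{Every large size occurs}\label{sec:alln}

Propositions~\ref{prop:good} and \ref{prop:count} with $L\to\infty$ already show that $M(n)$ does not tend to $0$. For the limit we need an example for each large $n$.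

\begin{lemma}\label{lem:alln}
For every sufficiently large $n$ there are $L\ge L_0$ and admissible $m,m_U$ with $|P|=n$.
\end{lemma}

\begin{proof}
Write $\lambda=\lambda_K=\beta^KL$. The intervals $[2^{7\beta^KL},2^{8\beta^KL}]$ for consecutive $L\ge7$ overlap, because $7(L+1)\le8L$. So for large $n$ there is a large $L$ with $2^{7\lambda}\le n\le2^{8\lambda}$. For $2^{6\lambda}\le m\le2^{8\lambda}$ let $n_0(m)=2m+\sum_t4g_tw_tN_t$, where $N_t$ depends on $m$; then $|P|=n_0(m)+(m_U-m)$. We have $n_0(2^{6\lambda})\le2^{6\lambda}(2+Kw_1)\le2^{7\lambda}\le n$ by the estimate before \eqref{eq:n}, and $n_0(2^{8\lambda})\ge2\cdot2^{8\lambda}>n$. Let $m$ be the largest integer in the range with $n_0(m)\le n$; then $m<2^{8\lambda}$ and $n<n_0(m+1)$. Increasing $m$ by $1$ increases each $N_t$ by at most $1$, so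
\[
n_0(m+1)-n_0(m)\le2+\sum_t4g_tw_t\le2+4Kg_12^{\lambda}\le m .
\]
Hence $m_U=m+n-n_0(m)$ satisfies $m\le m_U\le2m$ and gives $|P|=n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bound $M(n)<1$ for $n\ge2$ was shown in Section~\ref{sec:intro}. Let $n$ be large, take $L,m,m_U$ from Lemma~\ref{lem:alln} and a good attachment from Proposition~\ref{prop:good}. Since $G\subseteq\mathrm{Aut}(P)$, Proposition~\ref{prop:count} and \eqref{eq:r} give
\[
\frac{|\mathrm{Aut}(P)|}{|\mathrm{End}(P)|}\ge\frac1{1+2^{-q}}\ge1-2^{-q}\ge1-2^{-2^L}.
\]
Let $c=1/(9\beta^K)$. By \eqref{eq:n}, $n^c\le2^L$, so $M(n)\ge1-2^{-n^c}$. Both bounds together give $M(n)\to1$.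
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{http://www.springer.com/\allowbreak cda/\allowbreak content/\allowbreak document/\allowbreak cda\_downloaddocument/\allowbreak 9783319297866-c1.pdf?\allowbreak SGWID=0-0-45-1564046-p179583643}

\end{thebibliography}
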